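\title{The freezing time of the one-dimensional Hegselmann--Krause model has order $n^3$}

\begin{abstract}
In the one-dimensional Hegselmann--Krause model, $n$ agents repeatedly replace their real opinions by the average of all opinions within unit distance. Let $F(n)$ be the largest number of steps before such a system comes to rest. It is known that $F(n)=O(n^3)$ and $F(n)=\Omega(n^2)$, and it has been conjectured that $F(n)=\Theta(n^2)$. We disprove the conjecture by constructing profiles that keep moving for $cn^3$ steps, so that $F(n)=\Theta(n^3)$. Two heavy clusters are joined by a long chain, which pulls them together at speed of order $n^{-2}$. The chain contains a linear number of small elements that buckle one after the other; each buckling restores the tension for another $\Omega(n^2)$ steps. The proof writes the dynamics as a discrete heat equation for the tension and controls it by barriers, energy estimates and a sign-pattern argument.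
\end{abstract}

\section{The problem and the result}

In the discrete, one-dimensional Hegselmann--Krause model, $n$ agents hold real opinions $x_1(t),\dots,x_n(t)$ at times $t=0,1,2,\dots$, and all agents update synchronously by
\[
x_i(t+1)=\frac{1}{|\mathcal N_i(t)|}\sum_{j\in \mathcal N_i(t)}x_j(t),\qquad \mathcal N_i(t)=\{j:\ |x_j(t)-x_i(t)|\le 1\}.
\]
Thus each agent moves to the average of all opinions, its own included, within unit distance. The initial vector $x(0)$ is called a \emph{profile}. The system is at rest exactly when any two opinions coincide or differ by more than $1$: otherwise the leftmost agent that sees an opinion different from its own sees such opinions only on its right, and so it moves.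

It is known that every profile comes to rest in finite time. The least $T$ with $x(t+1)=x(t)$ for all $t\ge T$ is the \emph{freezing time} of the profile. It is also known that the freezing time is bounded over all profiles with $n$ agents; let $F(n)$ be its maximum. The known bounds are $F(n)=O(n^3)$ and $F(n)=\Omega(n^2)$, and the problem posed in \cite{thesis} is to prove or disprove the conjecture that $F(n)=\Theta(n^2)$. We disprove it.

\begin{theorem}\label{thm:main}
There are absolute constants $c>0$ and $n_0$ such that $F(n)\ge cn^3$ for all $n\ge n_0$.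
\end{theorem}

Together with the known upper bound, Theorem~\ref{thm:main} gives $F(n)=\Theta(n^3)$. The upper bound is not used in the proof.

The function $F$ is nondecreasing: all opinions stay in the convex hull of the initial ones, so an extra agent placed at distance more than $1$ from this hull never moves and is never seen. It is therefore enough to construct, for all large even $N$, a profile with at most $320N$ agents and freezing time at least $c'N^3$.

Section~\ref{sec:springs} explains the mechanism on small examples. Section~\ref{sec:profile} defines the profile and reduces the dynamics, as long as the pattern of who sees whom does not change, to a linear recursion. Sections~\ref{sec:linear}--\ref{sec:pulse} study this recursion, Section~\ref{sec:stages} follows the profile from one change of pattern to the next, and Section~\ref{sec:end} concludes.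

\section{Springs, tension and buckling}\label{sec:springs}

Agents with the same opinion see the same set of agents, so they stay together. We call such a group a \emph{site} and the number of its agents its \emph{weight}. Number the sites from left to right, with positions $x_1<x_2<\cdots$ and weights $w_1,w_2,\dots$. Two different sites $i,l$ are \emph{linked}, written $i\sim l$, if $|x_i-x_l|\le1$; the links form the \emph{communication graph}. Put
\[
W_i=w_i+\sum_{l\sim i}w_l,\qquad M_i=w_iW_i .
\]
The space between sites $k$ and $k+1$ is \emph{cut} $k$. Its \emph{gap} is $s_k=x_{k+1}-x_k$, and its \emph{tension} is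
\[
I_k=\sum_{i\le k<l,\ i\sim l}w_iw_l\,(x_l-x_i),\qquad I_0=0 .
\]
The update rule says $W_i\,(x_i(t+1)-x_i(t))=\sum_{l\sim i}w_l(x_l-x_i)$. A link that crosses exactly one of the cuts $i-1$ and $i$ has $i$ as an endpoint, so multiplying by $w_i$ gives
\begin{equation}\label{eq:force}
M_i\,\bigl(x_i(t+1)-x_i(t)\bigr)=\sum_{l\sim i}w_iw_l\,(x_l-x_i)=I_i-I_{i-1}.
\end{equation}
So every link acts as a spring of stiffness $w_iw_l$ and rest length $0$, and site $i$ moves with velocity equal to the net force divided by $M_i$, which we call its \emph{mass}. A spring breaks when it is stretched beyond length $1$, and a new one appears when two sites come within distance $1$. Apart from these definitions and \eqref{eq:force}, the present section only serves as a guide to the construction.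

\begin{example}\label{ex:linear}
Place $m$ agents at $-1$, one agent at $0$ and $m$ agents at $1$. By symmetry the middle agent stays at $0$. While the gap $s$ satisfies $1/2<s\le1$, the outer sites do not see each other and $s$ is replaced by $sm/(m+1)$. At the first time with $s\le1/2$ everybody sees everybody, and one step later all agents are at $0$. The freezing time is $1+\lceil \log 2/\log(1+1/m)\rceil$, which is about $m\log2$.
\end{example}

In this example a site of mass $m(m+1)$ is pulled by a force of order $m$ and moves at speed of order $1/m$. To slow it down to speed $m^{-2}$, the force must be bounded. This can be arranged with three sites of weights $w_1=m$, $w_2=1$, $w_3=q$, where $q$ is a constant, site $2$ is linked to sites $1$ and $3$, and sites $1$ and $3$ are not linked. The tensions are $I_1=ms_1$ and $I_2=qs_2$. If both equal $I$, the conditions $s_2\le1$ and $s_1+s_2>1$ read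
\begin{equation}\label{eq:window}
q-\frac{q^2}{m+q}<I\le q ,
\end{equation}
and site $1$ moves at speed $I/(m(m+1))\approx q/m^2$. The price of the low speed is that the tension is confined to a window of relative width about $q/m$. Above the window the link $2\sim3$ breaks; below it the heavy site captures site $3$.

How long can the tension stay in the window? Take $q=100$ and $m=60N$, continue the chain from site $3$ with about $2N$ sites of weights $2,75,2,75,\dots$, and close it with a mirror image of sites $1,2,3$. A cut between weights $2$ and $75$ has stiffness $150$, so at tension near $100$ its gap is near $2/3$: neighbors see each other and second neighbors do not. Pretend that the tension $I$ is the same on all cuts. Then half of the chain has length about $IN/150$. Crossing the window, of width about $q^2/m$, shortens it by about $(q^2/m)(N/150)=10/9$, and at speed $q/m^2=1/(36N^2)$ this takes about $40N^2$ steps. This computation suggests the answer $n^2$. It also shows the room that is left: the half-chain has length of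 order $N$, and to consume a fixed fraction of it at speed $N^{-2}$ takes $N^3$ steps. What is needed is a chain that can become much shorter while its tension stays almost constant. The next example is the device that achieves this.

\begin{example}\label{ex:element}
In the chain $\dots,2,75,2,75,2,\dots$ replace one weight $75$ by $100$, and call the three consecutive sites of weights $2,100,2$ an \emph{element} $(a,b,c)$; thus $b=a+1$, $c=a+2$. Let $s_a=s_b=s$. If $a\not\sim c$, both cuts $a$ and $b$ have tension $I=200s$, so the element has length $I/100$; this is consistent with $a\not\sim c$ only if $I>100$. If $a\sim c$, the new spring of stiffness $4$ and length $2s$ crosses both cuts, the tension is $I=208s$, and the element has length $I/104$; this is consistent with $a\sim c$ for all $I\le104$. So the element \emph{buckles} when the tension falls to $100$, it does not unbuckle when the tension rises slightly again, and at tension $100$ its length has dropped from $1$ to $25/26$.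

Let us follow one step. Let $s_a=s_b=1/2$ and let all other gaps be $2/3$. Without the link $a\sim c$ all tensions would be $100$. With it, the cuts $a-1,a,b,c$ carry $100,104,104,100$, and $M_a=M_c=2(75+2+100+2)=358$. By \eqref{eq:force}, site $a$ moves right by $4/358$, site $c$ moves left by $4/358$, and no other site moves. The new tension is $100+150\cdot\frac{4}{358}$ on the cuts $a-1$ and $c$, and $104-208\cdot\frac4{358}$ on the cuts $a$ and $b$; both numbers equal $100+\frac{600}{358}$. A pulse of excess tension of height $4$ on two cuts has become a pulse of height about $1.68$ on four cuts. The excess length that it represents is unchanged: $2\cdot\frac{4}{208}=\frac{600}{358}\bigl(\frac2{208}+\frac2{150}\bigr)=\frac1{26}$.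
\end{example}

Once the pulse has spread over a half-chain of $N$ cuts, it raises the tension by about $\frac1{26}\cdot\frac{150}{N}<6/N$, far less than the width $q^2/m\approx 166/N$ of the window \eqref{eq:window}. The heavy end needs about $36N^2/26$ steps to absorb the length $1/26$. If the chain contains $\kappa N$ elements and they buckle one at a time, it survives for a time of order $N^3$.

The weight of $b$ equals $w_3=q$, so an element buckles at the same tension $q$ at which the link $2\sim3$ would break. This is harmless because the tension is not exactly constant. When the left half of the chain moves to the right, \eqref{eq:force} says that the tension increases from the end toward the center. We put the elements near the center. Then the tension at the end is below $q$ by an amount of order $1/N$ when the tension at the elements is $q$, and the outermost unbuckled element is the first to reach the threshold. A proof has to exclude four dangers.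
\begin{enumerate}
\item The tension at the end falls below the window (excluded by Lemma~\ref{lem:lower}).
\item A pulse arriving at the end lifts $I_2$ above $q$ (excluded by Lemmas~\ref{lem:velocity}, \ref{lem:far} and \ref{lem:monotone}).
\item The next element buckles too soon, or the elements buckle out of order (excluded by Lemmas~\ref{lem:source} and \ref{lem:inner}).
\item The remains of the $\kappa N$ pulses accumulate (excluded in Step 4 of the proof of Proposition~\ref{prop:stage}).
\end{enumerate}

\section{The profile and its communication graphs}\label{sec:profile}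

\subsection*{Weights}
Let $q=100$, let $\kappa>0$ be a small absolute constant, fixed in Section~\ref{sec:end}, and let $N$ be a large even integer. Put
\[
m=60N,\qquad K=\lfloor\kappa N\rfloor,\qquad r=4K+4,\qquad p=N-r .
\]
We assume throughout that
\begin{equation}\label{eq:standing}
K\ge1,\qquad r\le N/1000 .
\end{equation}
Then $N\ge8000$, $K\le N/4000$, $p\ge0.999N$ and $54/m<2\cdot10^{-4}$. These bounds justify the numerical inequalities below.

There are $2N+1$ sites with symmetric weights $w_{2N+2-i}=w_i$. Let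
\[
b_j=N+1-4(K+1-j),\qquad a_j=b_j-1,\qquad c_j=b_j+1\qquad(1\le j\le K).
\]
We set $w_1=m$, $w_2=1$, $w_3=q$; $w_i=2$ for even $i$ with $4\le i\le N$; and for odd $i$ with $5\le i\le N+1$ we set $w_i=q$ if $i\in\{b_1,\dots,b_K,N+1\}$ and $w_i=75$ otherwise. The triple $(a_j,b_j,c_j)$ is \emph{element} $j$. We have $a_1=p+4$, $a_{j+1}=b_j+3$ and $b_K=N-3$; so $N-a_j\le r-4$, and both outer neighbors of an element have weight $75$. The number of agents is at most $2m+100(2N-1)\le320N$.

Positions will be symmetric, $x_{2N+2-i}=-x_i$. The update rule commutes with the reflection $x\mapsto-x$, so the symmetry persists, $x_{N+1}=0$ at all times, and it suffices to follow the sites $1,\dots,N$ and the cuts $1,\dots,N$.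

\subsection*{Graphs}
For $0\le j\le K$ let $G_j$ be the graph in which consecutive sites are linked, $a_i\sim c_i$ for $i\le j$, the mirror images of these links are present, and there are no other links; see Figure~\ref{fig:chain}. In $G_j$ the elements $1,\dots,j$ are called \emph{buckled}, and the pairs of cuts $\{a_i,b_i\}$, $i\le j$, are the \emph{buckled pairs}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.66,font=\scriptsize]
\draw (0,0)--(5.4,0); \draw[dotted] (5.4,0)--(6.5,0);
\draw (6.5,0)--(17,0); \draw[dotted] (17,0)--(17.9,0);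
\foreach \x/\rad/\wt/\nm in {0/0.45/m/1,1/0.07/1/2,2/0.3/100/3,3/0.1/2/4,4/0.24/75/5,5/0.1/2/6,7/0.24/75/{p{+}3},8/0.1/2/{a_1},9/0.3/100/{b_1},10/0.1/2/{c_1},11/0.24/75/{\,},12/0.1/2/{a_2},13/0.3/100/{b_2},14/0.1/2/{c_2},15/0.24/75/{N{-}1},16/0.1/2/N,17/0.3/100/{N{+}1}}
{\filldraw[fill=white] (\x,0) circle (\rad); \node at (\x,-0.85) {$\wt$}; \node at (\x,-1.45) {$\nm$};}
\draw[thick] (8,0.1) to[out=70,in=110] (10,0.1);
\end{tikzpicture}
\caption{The left half of the graph $G_1$ for $K=2$ elements (not to scale). The upper row gives the weights of the sites, the lower row their names. Consecutive sites are linked; the arc is the extra link $a_1\sim c_1$ of the buckled element $1$. The right half is the mirror image in site $N+1$.}\label{fig:chain}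
\end{figure}

In $G_j$ we have $W_1=m+1$, $M_1=m(m+1)$, $W_2=M_2=m+101$, and adding up the weights of neighbors gives for $3\le i\le N$:
\[
\begin{array}{l|ccc}
\text{site } i & w_i & W_i & M_i\\ \hline
3 & 100 & 103 & 10300\\
\text{weight }75 & 75 & 79 & 5925\\
b_l & 100 & 104 & 10400\\
\text{even, between two sites of weight }75 & 2 & 152 & 304\\
4,\ N,\ \text{and } a_l,c_l \text{ with } l>j & 2 & 177 & 354\\
a_l,c_l \text{ with } l\le j & 2 & 179 & 358
\end{array}
\]
In particular
\begin{equation}\label{eq:masses}
W_i\le179,\qquad \frac{w_i}{W_i}\ge\frac2{179},\qquad 304\le M_i\le10400\qquad(3\le i\le N),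
\end{equation}
and $M_i$ does not depend on $j$ for $i\le p$. We write $M^{(j)}_i$ when the graph has to be indicated, and $M$ or $M^{(j)}$ for the diagonal matrix of the masses of the sites $1,\dots,N$.

\subsection*{The recursion for the tension}
Let $h_k=w_kw_{k+1}$ for $1\le k\le N$. Then $h_1=m$, $h_2=100$, $h_3=h_N=h_{a_l}=h_{b_l}=200$, and $h_k=150$ for all other $k$; these other cuts are called \emph{plain}. In particular the cuts $4,\dots,p$ are plain. In the graph $G_j$ the tension is $I=H_js$, where the matrix $H_j$ is diagonal with entries $h_k$, except that each buckled pair carries the block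
\begin{equation}\label{eq:block}
\begin{pmatrix}204&4\\4&204\end{pmatrix},\qquad\text{with inverse}\qquad \frac1{20800}\begin{pmatrix}102&-2\\-2&102\end{pmatrix}.
\end{equation}
The block has eigenvalue $208$ on $(1,1)$ and $200$ on $(1,-1)$. So $H_j$ is symmetric and positive definite, and $I_{a}+I_{b}=208(s_a+s_b)$ on a buckled pair.

For a vector $X$ on the cuts and a vector $f$ on the sites, both in $\mathbb R^N$, put
\[
(\partial X)_i=X_i-X_{i-1}\quad(X_0=0),\qquad (\nabla f)_k=f_{k+1}-f_k\quad(f_{N+1}=0).
\]
Summation by parts gives $\langle X,\nabla f\rangle=-\langle\partial X,f\rangle$, that is, $\nabla=-\partial^T$. Inequalities between vectors are meant entrywise, $e_k$ is the $k$-th unit vector and $\mathbf 1$ the all-ones vector. We call $X$ \emph{monotone} if $\partial X\ge0$, that is, if $0\le X_1\le\dots\le X_N$.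

Suppose the graph at time $t$ is $G_j$, and let $I=H_js(t)$. By \eqref{eq:force} the sites $1,\dots,N$ move by $\delta=M^{-1}\partial I$, while site $N+1$ does not move, so $s(t+1)=s(t)+\nabla\delta$ and
\begin{equation}\label{eq:recursion}
H_js(t+1)=B_jH_js(t),\qquad B_j=\mathrm{Id}+H_j\nabla (M^{(j)})^{-1}\partial .
\end{equation}
The passage from $G_{j-1}$ to $G_j$ adds one spring. For any gap vector $s$, with $\hat I=H_{j-1}s$,
\begin{equation}\label{eq:jump}
H_js=\hat I+4\sigma\,(e_{a_j}+e_{b_j}),\qquad \sigma=s_{a_j}+s_{b_j}=\frac{\hat I_{a_j}+\hat I_{b_j}}{2q}.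
\end{equation}

The recursion \eqref{eq:recursion} is valid only while the graph is $G_j$. The next lemma expresses this condition in terms of the tension itself.

\begin{lemma}\label{lem:structure}
Let $0\le j\le K$ and consider a symmetric configuration with gap vector $s$ such that $I=H_js$ satisfies
\begin{itemize}
\item[(S1)] $q(1-\frac{54}m)\le I_k\le q+4.1$ for all $k$;
\item[(S2)] $I_2\le q$;
\item[(S3)] $I_{a_i}+I_{b_i}\le2q+8$ for $i\le j$;
\item[(S4)] $I_{a_i}+I_{b_i}>2q$ for $j<i\le K$, and $I_N>q$.
\end{itemize}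
Then its communication graph is $G_j$. Consequently, if $J(u)=B_j^uH_js(t)$ satisfies \emph{(S1)--(S4)} for $0\le u<U$, then the graph is $G_j$ at the times $t,\dots,t+U-1$, and $H_js(t+u)=J(u)$ for $0\le u\le U$.
\end{lemma}

\begin{proof}
\emph{Neighbors.} By (S1) and (S2), $0<s_1=I_1/m<1$ and $s_2=I_2/q\in[1-\frac{54}m,1]$. Cuts with $s_k=I_k/200$ have $s_k\in[0.49,0.521]$, and plain cuts have $s_k=I_k/150\in[0.66,0.695]$. On a buckled pair \eqref{eq:block} gives $s_a=(102I_a-2I_b)/20800\in[0.479,0.502]$, and the same for $s_b$. So all gaps lie in $(0,1]$ and consecutive sites are linked.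

\emph{Second neighbors.} We have $s_1+s_2\ge(\frac qm+1)(1-\frac{54}m)=1+\frac{46}m-\frac{5400}{m^2}>1$ and $s_2+s_3\ge0.99+0.49>1$. If $3\le k<N$ and one of the cuts $k,k+1$ is plain, then $s_k+s_{k+1}\ge0.66+0.479>1$. The cuts $k\ge3$ that are not plain are $3$, $a_i$, $b_i$ and $N$; since $a_1=p+4$, $a_{i+1}=b_i+3$ and $b_K=N-3$, two of them are consecutive only if they are $a_i,b_i$. Up to reflection this leaves the pairs of sites $(a_i,c_i)$ and $(N,N+2)$. For $i>j$ we have $s_{a_i}+s_{b_i}=(I_{a_i}+I_{b_i})/(2q)>1$ by (S4). For $i\le j$ we have $s_{a_i}+s_{b_i}=(I_{a_i}+I_{b_i})/208\le1$ by (S3). Finally $x_{N+2}-x_N=2s_N=I_N/q>1$ by (S4).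

\emph{More distant sites.} All linked second neighbors have even indices. If $l-i\ge3$, one of the pairs $(i,i+2)$, $(i+1,i+3)$ has odd indices, so it is at distance more than $1$, and $x_l-x_i>1$.

The last statement follows by induction on $u$: if $H_js(t+u)=J(u)$ and $u<U$, the graph at time $t+u$ is $G_j$, and \eqref{eq:recursion} gives $H_js(t+u+1)=J(u+1)$.
\end{proof}

The theorem is thus reduced to keeping solutions of the linear recursions $X\mapsto B_jX$ inside the region (S1)--(S4), and to controlling them at the moment they leave it.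

\section{The linear evolution on a fixed graph}\label{sec:linear}

In this section $j$ is fixed, and we write $B,H,M$ for $B_j,H_j,M^{(j)}$. The operator $B$ behaves like one step of a heat equation on the cuts: it obeys a maximum principle, almost conserves a weighted sum, dissipates an energy, and does not create sign changes of the gradient.

\begin{lemma}[averaging]\label{lem:average}
The entries of $B$ are nonnegative, rows $2,\dots,N$ sum to $1$, and row $1$ sums to $1-\frac1{m+1}$. If $k$ is not in a buckled pair, then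
\begin{equation}\label{eq:row}
(BX)_k=X_k+h_k\Bigl[\frac{X_{k+1}-X_k}{M_{k+1}}-\frac{X_k-X_{k-1}}{M_k}\Bigr],
\end{equation}
where the first fraction is absent for $k=N$. If $\{a,b\}$ is a buckled pair, row $a$ has the entries
\[
\tfrac{204}{358},\qquad 1-\tfrac{204}{358}-\tfrac1{52}\in(0.41,0.411),\qquad \tfrac1{52}-\tfrac4{358}\in(0.008,0.009),\qquad \tfrac4{358}
\]
in the columns $a-1,a,b,b+1$, and row $b$ has the same entries in the columns $b+1,b,a,a-1$.
\end{lemma}

\begin{proof}
Let $\delta=M^{-1}\partial X$, so $BX=X+H\nabla\delta$. Outside buckled pairs this is \eqref{eq:row}. The off-diagonal coefficients are positive, and the diagonal one is at least $1-\frac{h_k}{M_k}-\frac{h_k}{M_{k+1}}=1-\frac{w_{k+1}}{W_k}-\frac{w_k}{W_{k+1}}\ge0$, because $W_k,W_{k+1}\ge w_k+w_{k+1}$. The coefficients sum to $1$, except that in row $1$ the term $h_1X_0/M_1$ is missing, and $h_1/M_1=1/(m+1)$. For a buckled element $(a,b,c)$,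
\[
(H\nabla\delta)_a=204(\delta_b-\delta_a)+4(\delta_c-\delta_b)=-204\delta_a+200\delta_b+4\delta_c,
\]
and $(H\nabla\delta)_b=-4\delta_a-200\delta_b+204\delta_c$ in the same way. Insert $\delta_a=(X_a-X_{a-1})/358$, $\delta_b=(X_b-X_a)/10400$ and $\delta_c=(X_{b+1}-X_b)/358$, and note $200/10400=1/52$.
\end{proof}

Hence $X\le X'$ implies $BX\le BX'$, and for $X\ge0$ we have $BX\ge0$ and $\max BX\le\max X$.

While the graph is fixed, the positions evolve by a fixed averaging matrix, and so do the velocities. Let $P=P_j$ be the $N\times N$ matrix with $P_{il}=w_l/W_i$ if $l=i$ or $l\sim i$, and $P_{il}=0$ otherwise. It is nonnegative with row sums at most $1$. Since $M_iP_{il}=w_iw_l$ on its support, $P$ is self-adjoint for the inner product $\langle f,g\rangle_M=\sum_iM_if_ig_i$.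

\begin{lemma}[velocities]\label{lem:P}
We have $M^{-1}\partial H\nabla=P-\mathrm{Id}$ and $M^{-1}\partial B=PM^{-1}\partial$. In particular, $B$ maps monotone vectors to monotone vectors. Moreover $H^{-1}B=B^TH^{-1}$.
\end{lemma}

\begin{proof}
The second equality in \eqref{eq:force}, applied to positions $f$ with $f_{N+1}=0$, reads $(\partial H\nabla f)_i=\sum_{l\sim i}w_iw_l(f_l-f_i)$. Dividing by $M_i$ and using $\sum_{l\sim i}w_l=W_i-w_i$ gives $(Pf)_i-f_i$. Hence $M^{-1}\partial B=M^{-1}\partial+(P-\mathrm{Id})M^{-1}\partial=PM^{-1}\partial$. Finally $H^{-1}B=H^{-1}-\partial^TM^{-1}\partial$ is a symmetric matrix.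
\end{proof}

Let $\rho_k$ be the sum of column $k$ of $H^{-1}$: $\rho_k=1/208$ on buckled pairs by \eqref{eq:block}, and $\rho_k=1/h_k$ elsewhere. Define the \emph{length} of a vector $X$ by
\[
L(X)=\sum_k(H^{-1}X)_k=\sum_k\rho_kX_k ,
\]
and call $\sum_{k\in A}\rho_kX_k$ the length of $X$ on a set $A$ of cuts. If $X=Hs$ is the tension, $L(X)=x_{N+1}-x_1$ is the length of the half-chain. Note that
\begin{equation}\label{eq:rho}
\rho_k\ge\tfrac1{208}\quad(k\ge2),\qquad \rho_k\le\tfrac1{150}\quad(k\ge3),\qquad \sum_{k\ge2}\rho_k\ge\frac{p-3}{150}\ge\frac N{160}.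
\end{equation}

\begin{lemma}[length]\label{lem:length}
We have $L(BX)=L(X)-X_1/M_1$. If $X$ is monotone, then $X_2\le160\,L(X)/N$.
\end{lemma}

\begin{proof}
With $\delta=M^{-1}\partial X$ we have $H^{-1}BX=H^{-1}X+\nabla\delta$ and $\sum_k(\nabla\delta)_k=-\delta_1=-X_1/M_1$. If $X$ is monotone, $L(X)\ge X_2\sum_{k\ge2}\rho_k$.
\end{proof}

Let $\mathcal E(X)=\langle H^{-1}X,X\rangle\ge0$; for the tension this is twice the elastic energy of the springs.

\begin{lemma}[energy]\label{lem:energy}
For every vector $f$ on the sites $1,\dots,N$, with sums over links $i\sim l$, $i<l\le N$,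
\begin{align}
\langle f,(\mathrm{Id}+P)f\rangle_M&=2\sum_iw_i^2f_i^2+\sum w_iw_l(f_i+f_l)^2+h_Nf_N^2,\label{eq:plus}\\
\langle f,(\mathrm{Id}-P)f\rangle_M&=\sum w_iw_l(f_i-f_l)^2+h_Nf_N^2.\label{eq:minus}
\end{align}
Moreover $\mathcal E(X)-\mathcal E(BX)\ge\frac2{179^2}\sum_{i\ge3}(\partial X)_i^2$ for every $X$.
\end{lemma}

\begin{proof}
Since $M_i=w_i^2+\sum_{l\sim i}w_iw_l$ and only site $N$ is linked to a site beyond $N$,
\[
\langle f,f\rangle_M=\sum_iw_i^2f_i^2+\sum w_iw_l(f_i^2+f_l^2)+h_Nf_N^2,\qquad \langle f,Pf\rangle_M=\sum_iw_i^2f_i^2+2\sum w_iw_lf_if_l .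
\]
Adding and subtracting gives \eqref{eq:plus} and \eqref{eq:minus}. Now let $\delta=M^{-1}\partial X$. From $BX=X+H\nabla\delta$,
\[
\mathcal E(BX)=\mathcal E(X)+2\langle X,\nabla\delta\rangle+\langle H\nabla\delta,\nabla\delta\rangle
=\mathcal E(X)-2\langle\delta,\delta\rangle_M-\langle(P-\mathrm{Id})\delta,\delta\rangle_M
\]
by summation by parts and Lemma~\ref{lem:P}. So the decrease is $\langle\delta,(\mathrm{Id}+P)\delta\rangle_M\ge2\sum_iw_i^2\delta_i^2$, and $w_i\delta_i=(\partial X)_i/W_i$ with $W_i\le179$ for $i\ge3$.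
\end{proof}

The pulse in \eqref{eq:jump} is not monotone: its gradient is $4\sigma(e_{a_j}-e_{c_j})$, one positive entry followed by one negative entry. The last fact says that this pattern cannot become more complicated. It rests on the Cauchy--Binet formula: for square matrices $A,A'$, the $2\times2$ minor of $AA'$ in rows $i<i'$ and columns $l<l'$ is the sum over $k<k'$ of the minor of $A$ in rows $i,i'$ and columns $k,k'$ times the minor of $A'$ in rows $k,k'$ and columns $l,l'$.

\begin{lemma}[sign pattern]\label{lem:sign}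
Let $a<c\le N$ and let $\partial X$ be a positive multiple of $e_a-e_c$. If $(\partial B^uX)_i<0$ for some $u\ge0$ and some $i$, then $(\partial B^uX)_{i'}\le0$ for all $i'>i$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:P}, $\partial B^uX=Q^u\partial X$ with $Q=MPM^{-1}$. Here $Q_{il}=w_i/W_l$ if $l=i$ or $l\sim i$, and $Q_{il}=0$ otherwise. The support of row $i$ is an interval $[i^-,i^+]$, and both endpoints are nondecreasing in $i$: for the sites $a_l-1,a_l,b_l,c_l,c_l+1$ around a buckled element the intervals are $[a_l-2,a_l]$, $[a_l-1,c_l]$, $[a_l,c_l]$, $[a_l,c_l+1]$, $[c_l,c_l+2]$, and elsewhere they are $[i-1,i+1]\cap[1,N]$.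

Let $i<i'$, $l<l'$, and consider the minor $Q_{il}Q_{i'l'}-Q_{il'}Q_{i'l}$. If the subtracted product is $0$, the minor is nonnegative. Otherwise $i^-\le i'^-\le l<l'\le i^+\le i'^+$, so all four entries have the product form $w_i/W_l$ and the minor is $0$. By Cauchy--Binet, all $2\times2$ minors of $\Pi=Q^u$ are nonnegative. If $\Pi_{ia}<\Pi_{ic}$ and $i'>i$, then $\Pi_{ic}>0$ and $\Pi_{ic}\Pi_{i'a}\le\Pi_{ia}\Pi_{i'c}\le\Pi_{ic}\Pi_{i'c}$, so $\Pi_{i'a}\le\Pi_{i'c}$.
\end{proof}

\section{Barriers}\label{sec:barriers}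

\subsection*{A lower barrier for the tension}
If all sites $1,\dots,N$ move with the same velocity $v$, then $\partial I=vM\mathbf 1$, so $I_k=v\sum_{i\le k}M_i$, and no gap changes except the last one. Such a tension profile, normalized to be at most $q$ at cut $N$, is therefore a lower barrier as long as $I_N\ge q$, which (S4) requires anyway. It is almost constant because $M_1$ dominates all other masses. Put
\[
\Psi^{(j)}_k=\sum_{i\le k}M^{(j)}_i,\qquad v_j=\frac{q}{\Psi^{(0)}_N}\Bigl(1+\frac8{m^2}\Bigr)^{-j},\qquad \psi^{(j)}=v_j\Psi^{(j)} .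
\]
The factor $(1+8/m^2)^{-j}$ compensates for the increase of the masses at each buckling.

\begin{lemma}\label{lem:lower}
For $0\le j\le K$ the following hold.
\begin{itemize}
\item[(a)] $\psi^{(j)}\le\psi^{(j-1)}$ if $j\ge1$; $\psi^{(j)}_N\le q$; $v_j\le q/m^2$; and $\Psi^{(0)}_N\le m^2+54m$.
\item[(b)] $B_j\Psi^{(j)}=\Psi^{(j)}-h_Ne_N$. If $X\ge\psi^{(j)}$ and $(B_jX)_N\ge q$, then $B_jX\ge\psi^{(j)}$.
\item[(c)] $\psi^{(j)}_k\ge q(1-\frac{54}m)=q-\frac{90}N$ for all $k$, and $\psi^{(j)}_k\ge q-10402\,qr/m^2$ for $k\ge p$.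
\end{itemize}
\end{lemma}

\begin{proof}
(a) Passing from $G_{j-1}$ to $G_j$ raises $M_{a_j}$ and $M_{c_j}$ by $4$ each and changes no other mass. As $\Psi_k\ge M_1\ge m^2$, we get $\Psi^{(j)}_k\le\Psi^{(j-1)}_k+8\le(1+\frac8{m^2})\Psi^{(j-1)}_k$. This gives the first claim, and then $\psi^{(j)}_N\le\psi^{(0)}_N=q$. Also $v_j\le q/M_1$. In $G_0$ we have $M_2=m+101$ and $M_3+M_4=10654$. The sites $5,\dots,N$ form $(N-4)/2$ pairs of an odd and an even site; a pair has mass $5925+304=6229$, plus an excess that totals $4475+2\cdot50$ for each element and $50$ for site $N$. Therefore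
\begin{equation}\label{eq:53}
\sum_{i=2}^NM_i^{(0)}\le 60N+101+10704+6229\,\frac{N-4}2+4575\,\frac N{4000}\le3180N=53m .
\end{equation}

(b) We have $M^{-1}\partial\Psi^{(j)}=\mathbf 1$, $\nabla\mathbf 1=-e_N$ and $H_je_N=h_Ne_N$. If $X\ge\psi^{(j)}$, then $(B_jX)_k\ge(B_j\psi^{(j)})_k=\psi_k^{(j)}$ for $k<N$, and $(B_jX)_N\ge q\ge\psi^{(j)}_N$ by assumption.

(c) By \eqref{eq:53}, $M_1/\Psi_N^{(0)}\ge1-53m/M_1\ge1-53/m$. Since $(1+\frac8{m^2})^{-j}\ge1-\frac{8K}{m^2}\ge1-\frac1m$, we get $\psi^{(j)}_k\ge v_jM_1\ge q(1-\frac{53}m)(1-\frac1m)\ge q(1-\frac{54}m)$. For $k\ge p$ use $\psi^{(j)}_N\ge v_j\Psi^{(0)}_N\ge q-8Kq/m^2\ge q-2qr/m^2$ and $\psi^{(j)}_N-\psi^{(j)}_k\le v_j\cdot10400\,r$.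
\end{proof}

\subsection*{A lower barrier for the velocities}
To prove (S2) we write $I_2=I_N-\sum_{i\ge3}M_i\delta_i$, where $\delta=M^{-1}\partial I$. The sum must be bounded below, which requires a lower bound on the velocities. They evolve by $P_j$ and are absorbed at the center, but the heavy site $1$ keeps its velocity for a very long time and acts as a reservoir. The natural barrier is the function that equals $1$ at site $1$, vanishes from site $p$ on, and is fixed by $P_j$ in between. Put
\[
\Gamma=\sum_{k=1}^{p-1}\frac1{h_k},\qquad \chi_i=\frac1\Gamma\sum_{k=i}^{p-1}\frac1{h_k}\ \ (i<p),\qquad \chi_i=0\ \ (i\ge p),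
\]
\[
\omega=\frac1{M_1\Gamma},\qquad \lambda=\frac q{\Psi^{(0)}_p},\qquad T_0=\Bigl\lfloor\frac{Nm^2}{2000}\Bigr\rfloor .
\]

\begin{lemma}\label{lem:velocity}
For every $j$ we have $P_j\chi\ge(1-\omega)\chi$. Moreover $(1-\omega)^t\ge0.9$ for $0\le t\le T_0$, and
\begin{equation}\label{eq:34}
0.9\,\lambda\sum_{i=3}^pM_i\chi_i\ge\frac{34}N .
\end{equation}
\end{lemma}

\begin{proof}
Sites $i\le p$ are linked only to $i\pm1$, and $h_k(\chi_{k+1}-\chi_k)=-1/\Gamma$ for $k<p$. By Lemma~\ref{lem:P}, for $1<i<p$,
\[
(P_j\chi)_i=\chi_i+\frac{h_i(\chi_{i+1}-\chi_i)-h_{i-1}(\chi_i-\chi_{i-1})}{M_i}=\chi_i ,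
\]
and $(P_j\chi)_1=1-\frac1{M_1\Gamma}=(1-\omega)\chi_1$. For $i\ge p$ we have $(P_j\chi)_i\ge0=\chi_i$. Since $150\Gamma=\frac{150}m+1.5+0.75+(p-4)$, we have $N/160\le\Gamma\le p/150$. Hence $\omega\le160/(Nm^2)$ and $(1-\omega)^t\ge1-\omega T_0\ge0.92$.

For $4\le i\le p$ we have $\chi_i=(p-i)/(150\Gamma)\ge(p-i)/p$. Note that $p$ is even. Pairing each even $e\in\{6,8,\dots,p\}$ with $e-1$,
\[
\sum_{i=5}^pM_i\chi_i\ge6229\sum_e\frac{p-e}p=6229\,\frac{(p-6)(p-4)}{4p}\ge1557\,(p-10)\ge1400N .
\]
By Lemma~\ref{lem:lower}(a), $\lambda\ge q/(m^2+54m)\ge0.99\,q/m^2$. So the left side of \eqref{eq:34} is at least $0.9\cdot0.99\cdot\frac{100}{3600N^2}\cdot1400N>\frac{34}N$.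
\end{proof}

These two lemmas explain the choice $m=60N$. In (S1) the constant $54$ has to be smaller than $q$, and by \eqref{eq:53} this needs $m/N$ to be large enough. On the other hand the margin in \eqref{eq:34} is proportional to $N/m^2$ and has to exceed the height, of order $1/N$, of a pulse that has spread over the chain; so $m/N$ must not be too large.

\subsection*{The order of buckling}
Element $j+1$ buckles when $I_{a_{j+1}}+I_{b_{j+1}}\le2q$. Before that, $I_{a_{j+1}}$ alone may already be below $q$. The heavy site $b_{j+1}$ shields the inner cuts from this deficit.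

\begin{lemma}\label{lem:inner}
Let $0\le j\le K-1$. If $X_k>q$ for all $k\ge b_{j+1}$ and $X_{a_{j+1}}+X_{b_{j+1}}>2q$, then $(B_jX)_k>q$ for all $k\ge b_{j+1}$.
\end{lemma}

\begin{proof}
Let $b=b_{j+1}$. No cut $k\ge b$ is in a buckled pair of $G_j$, so \eqref{eq:row} applies. For $k>b$, $(B_jX)_k$ is a convex combination of entries with index at least $b$. Row $b$ has the coefficients $\frac1{52}$, $1-\frac1{52}-\frac{200}{354}>\frac1{52}$ and $\frac{200}{354}$ on $X_{b-1},X_b,X_{b+1}$. So $(B_jX)_b$ equals $\frac1{52}(X_{b-1}+X_b)$ plus a combination of $X_b$ and $X_{b+1}$ with nonnegative coefficients of sum $1-\frac2{52}$, and this is more than $\frac{2q}{52}+(1-\frac2{52})q=q$.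
\end{proof}

\section{The pulse released by a buckling}\label{sec:pulse}

Fix $1\le j\le K$ and $\sigma\in[0.99,1]$, drop the index $j$ from $B,H,M,P$, and put
\[
R(u)=B^u\,4\sigma(e_{a_j}+e_{b_j}),\qquad y(u)=H^{-1}R(u),\qquad D(u)=\max_kR_k(u),\qquad \varepsilon=\frac\sigma{26}.
\]
Thus $0.038\le\varepsilon\le1/26$. Let $\alpha>0$ be a second constant and $\tau=\lfloor\alpha N^2\rfloor$. We assume
\begin{equation}\label{eq:scales}
\sqrt\alpha\le\frac1{1000},\qquad r\le\sqrt\alpha\,N,\qquad\text{so that}\qquad r+\sqrt\tau\le\frac N{500}.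
\end{equation}
The picture to be justified is that of a heat kernel started near the reflecting end $N$: at time $u$ the pulse has width of order $r+\sqrt u$ and height of order $1/(r+\sqrt u)$, and it is monotone once $\sqrt u$ is much larger than the width $r$ of the region that contains the elements.

\begin{lemma}\label{lem:basic}
We have $y(0)=\frac\sigma{52}(e_{a_j}+e_{b_j})$ and $L(R(0))=\varepsilon$. Further, $R\ge0$, $D$ is nonincreasing, $D(0)\le4$, $D(u)\le2$ for $u\ge1$, $L(R(u))\le\varepsilon$ for all $u$, and $L(R(u))\ge0.9\varepsilon$ for $u\le\tau$.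
\end{lemma}

\begin{proof}
The first two claims follow from \eqref{eq:block}, since $4/208=1/52$. By Lemma~\ref{lem:average}, $R\ge0$, $D$ is nonincreasing, and the nonzero entries of $R(1)$ are at most $4(0.411+0.009)$ at $a_j,b_j$ and $4\cdot\frac{150}{358}$ at $a_j-1,b_j+1$. By Lemma~\ref{lem:length} the length decreases by an amount between $0$ and $4/m^2$ in each step, and $4\tau/m^2\le4\alpha/3600<0.1\varepsilon$.
\end{proof}

The width is controlled by a second moment. We choose weights $\varphi_k$, comparable to $(N-k)^2$, for which the moment grows by at most $\varepsilon$ per step.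

\begin{lemma}[width]\label{lem:width}
For $u\ge0$ and real $\ell$ with $r\le\ell\le N-2$,
\[
\sum_{k<N-\ell}\rho_kR_k(u)\le150\,\varepsilon\,\frac{(r+\sqrt u)^2}{\ell^2}.
\]
\end{lemma}

\begin{proof}
Let $g_i=\sum_{k\ge i}\rho_k$, $\varphi_k=\sum_{i=k+1}^NM_ig_i$ and $V(u)=\sum_k\varphi_ky_k(u)$. With $\delta=M^{-1}\partial R(u)$ we have $y(u+1)=y(u)+\nabla\delta$. Summing by parts twice, with $\varphi_{i-1}-\varphi_i=M_ig_i$ and $g_i-g_{i+1}=\rho_i$,
\[
V(u+1)-V(u)=-\varphi_1\delta_1+\sum_{i=2}^Ng_i(R_i-R_{i-1})=-\varphi_1\frac{R_1}{M_1}-g_2R_1+\sum_{i=2}^N\rho_iR_i\le\varepsilon .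
\]
For $i\ge3$, \eqref{eq:masses} and \eqref{eq:rho} give $\frac{304}{208}(N-i+1)\le M_ig_i\le\frac{10400}{150}(N-i+1)$. Summing over $i>k$ yields $0.7(N-k)^2\le\varphi_k\le70(N-k)^2$ for $k\ge2$; also $\varphi_1\ge\varphi_2$. Since $N-a_j\le r$, we get $V(0)\le70r^2\varepsilon$ and $V(u)\le\varepsilon(70r^2+u)$.

Outside buckled pairs $y_k=\rho_kR_k\ge0$. On a buckled pair $\{a,b\}$ a single $y_k$ can be slightly negative, but $y_a+y_b=(R_a+R_b)/208\ge0$ and $y_a\ge-2R_b/20800\ge-0.02(y_a+y_b)$ by \eqref{eq:block}. As $0\le\varphi_a-\varphi_b=M_bg_b\le10400\,r/150\le70r$,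
\[
\varphi_ay_a+\varphi_by_b=\varphi_b(y_a+y_b)+(\varphi_a-\varphi_b)y_a\ge-1.4\,r\,(y_a+y_b).
\]
The sums $y_a+y_b$ over all buckled pairs total at most $L(R)\le\varepsilon$. All cuts $k<N-\ell\le p$ lie outside buckled pairs and have $\varphi_k\ge0.7\ell^2$. Hence $0.7\ell^2\sum_{k<N-\ell}\rho_kR_k\le V+1.4r\varepsilon\le\varepsilon(72r^2+u)$, and $72/0.7<150$.
\end{proof}

The width bound says that little length is far from the center. To turn it into a pointwise bound at cut $2$ we need to know the shape of $R$ there, and the sign pattern provides it.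

\begin{lemma}[far from the center]\label{lem:far}
For $0\le u\le\tau$ we have $R_1(u)\le\dots\le R_{N/2}(u)$ and $R_2(u)\le160\,\varepsilon/N$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:width} with $\ell=N/4$ and \eqref{eq:scales}, the length of $R$ on $\{k<3N/4\}$ is at most $150\cdot16\,\varepsilon/500^2\le\varepsilon/100$. Suppose $(\partial R)_i<0$ for some $i\le N/2$. By Lemma~\ref{lem:sign}, $R_k$ is nonincreasing in $k$ for $k\ge i-1$. Let $k_0=\lceil3N/4\rceil$. The length on $\{k\ge k_0\}$ is at most $(\frac N4+1)R_{k_0}/150$. The cuts in $[N/2,k_0)$ are plain, there are at least $N/4$ of them, and they have $R_k\ge R_{k_0}$; so $\frac N4R_{k_0}/150\le\varepsilon/100$. The total length is then at most $3\varepsilon/100$, which contradicts Lemma~\ref{lem:basic}. So $R$ is nondecreasing up to $N/2$, and the plain cuts $4,\dots,N/2$ give $(\frac N2-3)R_2/150\le\varepsilon/100$, which is more than enough.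
\end{proof}

The upper bound on the height is proved by an argument of Nash type: a high peak of a vector with bounded length forces a steep gradient, and a steep gradient dissipates energy. We use it twice, with the following remark.

\begin{lemma}\label{lem:doubling}
Let $d_1\ge d_2\ge\dots\ge d_U\ge0$ and $\Lambda\ge d_1$. Suppose that $d_v\le\Lambda v^{-1/2}$ implies $d_{2v}\le\Lambda(2v)^{-1/2}$ whenever $2v\le U$. Then $d_u\le\sqrt2\,\Lambda u^{-1/2}$ for $1\le u\le U$.
\end{lemma}

\begin{proof}
By induction $d_v\le\Lambda v^{-1/2}$ for powers of two $v\le U$; if $v\le u<2v$, then $d_u\le d_v\le\sqrt2\,\Lambda u^{-1/2}$.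
\end{proof}

\begin{lemma}[height, upper bound]\label{lem:nash}
Let $C_1=3000$. Let $X(u)=B^uX(0)$ with $0\le X(0)\le4\cdot\mathbf 1$ and $L(X(0))\le\frac1{26}$, let $U\le N^2$, and suppose that for each $u\le U$ the maximum of $X(u)$ is attained at some cut $k^*\ge N/2$. Then $\max X(u)\le C_1u^{-1/2}$ for $1\le u\le U$. In particular $D(u)\le C_1u^{-1/2}$ for $1\le u\le\tau$, and $\max B^ue_N\le C_1u^{-1/2}$ for $1\le u\le N^2$.
\end{lemma}

\begin{proof}
Let $d=d(u)=\max X(u)\le4$; it is nonincreasing in $u$.

\emph{If $d>50/N$, then $\mathcal E$ drops by at least $\eta d^3$ in the step from $u$ to $u+1$, where $\eta=1/(40\cdot179^2)$.} Let $n=\lceil16/d\rceil\le20/d<2N/5\le k^*-2$. By \eqref{eq:rho} and Lemma~\ref{lem:length}, $\sum_{k\ge2}X_k\le208/26=8$. So one of the $n$ cuts $k^*-n,\dots,k^*-1$, which are all at least $2$, has $X_k\le8/n\le d/2$. From this cut to $k^*$ the vector $X$ rises by at least $d/2$ in at most $n$ increments $(\partial X)_i$, $i\ge3$. By Cauchy--Schwarz, $\sum_{i\ge3}(\partial X)_i^2\ge(d/2)^2/n\ge d^3/80$,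 and Lemma~\ref{lem:energy} gives the claim.

\emph{We have $\mathcal E(X(u))\le d(u)$.} A cut outside buckled pairs contributes $\rho_kX_k^2\le d\rho_kX_k$ to $\mathcal E$. A buckled pair contributes $\bigl(102(X_a^2+X_b^2)-4X_aX_b\bigr)/20800\le1.02\,d\,(X_a+X_b)/208$. So $\mathcal E\le1.02\,d\,L\le d$.

Now let $\Lambda=2000$, $2v\le U$ and $d(v)\le\Lambda v^{-1/2}$. If $d(2v)\le50/N$, then $d(2v)\le50(2v)^{-1/2}$ because $2v\le N^2$. Otherwise $d>50/N$ at the times $v,\dots,2v-1$, so $v\eta\,d(2v)^3\le\mathcal E(X(v))\le\Lambda v^{-1/2}$, and $d(2v)^3\le(2^{3/2}\Lambda/\eta)(2v)^{-3/2}\le\Lambda^3(2v)^{-3/2}$, since $2^{3/2}\cdot40\cdot179^2<4\cdot10^6=\Lambda^2$. Lemma~\ref{lem:doubling} applies, and $\sqrt2\,\Lambda<C_1$.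

The hypothesis on $k^*$ holds for $R$ with $U=\tau$ by Lemma~\ref{lem:far}. The vector $e_N$ is monotone with $L(e_N)=\frac1{200}$, so $B^ue_N$ is monotone and has its maximum at $N$.
\end{proof}

For the lower bound at the source we use the symmetry in Lemma~\ref{lem:P}: the value at the source at time $2u$ is the energy at time $u$, and the energy is large because a fixed length is confined to few cuts.

\begin{lemma}[height at the source]\label{lem:source}
Let $\mu=10^{-5}$. For $1\le u\le\tau$ we have $R_{b_j}(u)\ge\mu/(r+\sqrt u)$.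
\end{lemma}

\begin{proof}
Let $S=R_{a_j}+R_{b_j}$. Lemma~\ref{lem:P} gives $H^{-1}B^{2u}=(B^T)^uH^{-1}B^u$, so
\[
\tfrac\sigma{52}\,S(2u)=\langle y(0),R(2u)\rangle=\langle R(0),H^{-1}B^{2u}R(0)\rangle=\mathcal E(R(u)).
\]
Let $0\le u\le\tau$, $\ell=50(r+\sqrt u)\le N/10$ and $A=\{k\ge N-\ell\}$. The set $A$ contains all buckled pairs, and by Lemmas~\ref{lem:basic} and \ref{lem:width} the length of $R(u)$ on $A$ is at least $0.9\varepsilon-0.06\varepsilon\ge0.8\varepsilon$. Split the cuts into blocks, namely buckled pairs and single cuts. A single cut with length $z=\rho_kR_k$ contributes $z^2/\rho_k$ to $\mathcal E$. A buckled pair with length $z=y_a+y_b$ contributes $204(y_a^2+y_b^2)+8y_ay_b=104z^2+100(y_a-y_b)^2\ge z^2/(\rho_a+\rho_b)$. By Cauchy--Schwarz in the form $\sum z_i^2/\beta_i\ge(\sum z_i)^2/\sum\beta_i$ for $\beta_i>0$, and by $\sum_{k\in A}\rho_k\le(\ell+1)/150\le51(r+\sqrt u)/150$,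
\[
S(2u)\ge\frac{52}\sigma\cdot\frac{0.64\,\sigma^2}{26^2}\cdot\frac{150}{51(r+\sqrt u)}\ge\frac{0.14}{r+\sqrt u}.
\]
So $S(v)\ge0.14/(r+\sqrt v)$ for even $v$ with $0\le v\le\tau$. By Lemma~\ref{lem:average}, both $R_{a_j}(v+1)$ and $R_{b_j}(v+1)$ are at least $0.008\,S(v)$, for every $v$. For even $v$ this gives $R_{b_j}(v+1)\ge0.008\,S(v)$ and $R_{b_j}(v+2)\ge0.008\,S(v+1)\ge0.008\cdot0.016\,S(v)$, and $0.008\cdot0.016\cdot0.14>\mu$.
\end{proof}

It remains to show that the pulse becomes monotone. If it is not, the sign pattern says that the pulse does not push site $N$ toward the center, so that $R_N$ keeps growing. But the pulse has pulled about $\sqrt u$ sites toward the center by a fixed distance, and a balance of forces shows that this requires $R_N(u)\gtrsim u^{-1/2}$. A nondecreasing $R_N$ is then incompatible with the decay in Lemma~\ref{lem:nash}.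

\begin{lemma}[monotonicity]\label{lem:monotone}
Let $u_0=(200C_1r)^2$ and $\tau_1=C_1^4u_0=C_2r^2$, where $C_2=40000\,C_1^6$. If $\tau_1\le\tau$, then $R(u)$ is monotone for all $u\ge\tau_1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:P} it suffices to treat $u=\tau_1$. Suppose $R(\tau_1)$ is not monotone. Then, by the same lemma, $R(u)$ is not monotone for any $u\le\tau_1$, so $(\partial R(u))_N\le0$ by Lemma~\ref{lem:sign}. By \eqref{eq:row}, $R_N(u+1)-R_N(u)=-h_N(\partial R(u))_N/M_N\ge0$; thus $R_N$ is nondecreasing on $[0,\tau_1]$.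

Let $\xi=\sum_{u<u_0}M^{-1}\partial R(u)$ be the total displacement of the sites up to time $u_0$. The balance of forces is
\begin{equation}\label{eq:balance}
\sum_{i=1}^NM_i\xi_i=\sum_{u<u_0}\sum_{i=1}^N(\partial R(u))_i=\sum_{u<u_0}R_N(u)\le u_0R_N(u_0).
\end{equation}
We bound the left side from below. Let $Y_i(u)=\sum_{k\ge i}y_k(u)$. Since $y(u_0)=y(0)+\nabla\xi$, we have $\xi_i=Y_i(0)-Y_i(u_0)$, where $Y_i(0)=\varepsilon$ for $i\le a_j$ and $Y_i(0)\ge0$ for $i>a_j$. Write $D=D(u_0)$ and $Y_i=Y_i(u_0)$. If $i\notin\{b_1,\dots,b_j\}$, the set $\{k\ge i\}$ splits no buckled pair, so $Y_i=\sum_{k\ge i}\rho_kR_k$; this is at most $\varepsilon$, and at most $(N-i+1)D/150$ if $i\ge3$. If $i=b_l$ with $l\le j$, then \eqref{eq:block} gives $-y_{a_l}\le D$ and $y_{b_l}\le D$, so $Y_{b_l}=Y_{a_l}-y_{a_l}\le\varepsilon+D$ and $Y_{b_l}=y_{b_l}+Y_{b_l+1}\le D+(N-b_l)D/150$. We conclude: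
\begin{itemize}
\item[(i)] if $i\le a_j$, then $\xi_i\ge0$, except for $i=b_l$, $l<j$, where $\xi_i\ge-D$;
\item[(ii)] if $3\le i\le a_j$, then $\xi_i\ge\varepsilon-D-(N-i+1)D/150$;
\item[(iii)] if $i>a_j$, then $\xi_i\ge-D-rD/150\ge-2rD$.
\end{itemize}
Let $n=\sqrt{u_0}/C_1=200r$. By Lemma~\ref{lem:nash}, $D\le1/n$, and $n\ge1600$ because $r\ge8$. For $3\le i\le a_j$ with $N-i+1\le n$, (ii) gives $\xi_i\ge\varepsilon-\frac1{1600}-\frac1{150}\ge\varepsilon/2$. The $n$ sites with $N-i+1\le n$ satisfy $i\ge3$, since $n\le N/5$, and fewer than $r$ of them exceed $a_j$. So at least $n-r$ sites contribute at least $304\cdot\varepsilon/2\ge5.77$ each. Negative contributions come from at most $r$ sites in (i) and at most $r$ sites in (iii), all of mass at most $10400$. Using $r=n/200$ and $r^2D\le r^2/n=n/40000$,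
\[
\sum_iM_i\xi_i\ge5.77\,(n-r)-10400\,rD\,(1+2r)\ge5.74\,n-31200\,r^2D\ge(5.74-0.78)\,n\ge4n .
\]
By \eqref{eq:balance}, $R_N(u_0)\ge4n/u_0=4/(C_1\sqrt{u_0})$. On the other hand $R_N(u_0)\le R_N(\tau_1)\le C_1\tau_1^{-1/2}=1/(C_1\sqrt{u_0})$ by Lemma~\ref{lem:nash}, which applies as $\tau_1\le\tau$. This is a contradiction.
\end{proof}

\section{From one buckling to the next}\label{sec:stages}

\subsection*{The initial profile and the induction hypothesis}
We start with all sites of the left half moving at the same velocity $\lambda$: let $x_{N+1}(0)=0$ and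
\[
s(0)=H_0^{-1}I(0),\qquad I(0)=\lambda\Psi^{(0)} .
\]
By the choice of $\lambda$ we have $I_p(0)=q$, so the tension starts above $q$ on all elements and below $q$ at the end.

The state of the chain at the moment when element $j$ buckles is described by the tension $\hat I$ computed without the new link.

\begin{definition}\label{def:ready}
Let $1\le j\le K$. A time $t\le T_0$ is \emph{$j$-ready} if $\hat I=H_{j-1}s(t)$ satisfies
\begin{itemize}
\item[(a)] $\hat I\ge\psi^{(j-1)}$;
\item[(b)] $\hat I_k>q$ for $k\ge b_j$, and $\hat I_{a_j}+\hat I_{b_j}\le2q$;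
\item[(c)] $\hat I$ is monotone, and $(\partial\hat I)_i\ge\lambda(1-\omega)^tM_i\chi_i$ for $i<p$;
\item[(d)] $\hat I_N\le q+\frac1N$.
\end{itemize}
We say that \emph{stage $j$ runs} at a time $t$ if the graph at time $t$ is $G_j$ and $H_js(t)\ge\psi^{(j)}$.
\end{definition}

Items (a) and (c) carry the two barriers along. As $\chi_i=0$ for $i\ge p$ and $M_i$ is independent of the graph for $i<p$, (c) says that $M^{-1}\partial\hat I\ge\lambda(1-\omega)^t\chi$ for the mass matrix $M$ of any $G_l$. Item (b) says that element $j$ has reached the threshold and nothing farther inside has; it implies $\hat I_{a_j}<q$. Item (d) says that all earlier pulses have been absorbed, with a bound that does not deteriorate with $j$.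

\begin{proposition}\label{prop:zero}
Either stage $0$ runs at all times in $[0,T_0]$, or there is a $1$-ready time $t_1\ge1$ such that stage $0$ runs at all times in $[0,t_1-1]$.
\end{proposition}

\begin{proof}
Let $J(u)=B_0^uI(0)$. We have $I_k(0)>q$ for $k>p$, $I_2(0)<q$, $I(0)\ge\psi^{(0)}$ because $\lambda\ge v_0$, and
\[
I_N(0)\le q+\lambda\cdot10400\,r\le q+\frac{100}{3600N^2}\cdot10400\cdot\frac N{1000}\le q+\frac1N .
\]
By Lemma~\ref{lem:lower}(b), $B_0I(0)\le I(0)$, hence $J(u+1)\le J(u)$ and $J(u)\le I(0)$ for all $u$. So $J(u)\le(q+\frac1N)\mathbf 1$ and $J_2(u)<q$. Let $t_1\ge1$ be the first $u$ with $J_{a_1}(u)+J_{b_1}(u)\le2q$, and $t_1=\infty$ if there is none. By induction with Lemma~\ref{lem:inner}, $J_k(u)>q$ for $k\ge b_1$ and $u\le t_1$. In particular $J_N(u)>q$, so $J(u)\ge\psi^{(0)}$ for $u\le t_1$ by Lemma~\ref{lem:lower}(b). With Lemma~\ref{lem:lower}(c), conditions (S1)--(S4) hold for $u<t_1$, and Lemma~\ref{lem:structure} shows that stage $0$ runs at all times $u<t_1$ and that $H_0s(t_1)=J(t_1)$ if $t_1<\infty$.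 If $t_1\le T_0$, items (a), (b), (d) have been shown, and (c) holds because $\chi\le\mathbf 1$ and $M^{-1}\partial J(u)=P_0^u(\lambda\mathbf 1)\ge\lambda P_0^u\chi\ge\lambda(1-\omega)^u\chi$ by Lemmas~\ref{lem:P} and \ref{lem:velocity}.
\end{proof}

\subsection*{The later stages}
Put $C_3=400\,qC_1$, $C_4=91+2C_1/\sqrt\alpha$ and $C_5=2+3C_4/\sqrt\alpha$. In addition to \eqref{eq:standing} and \eqref{eq:scales} we assume
\begin{equation}\label{eq:cond}
\alpha N^2\ge1,\qquad \tau_1\le\frac\tau2,\qquad (r+\sqrt\tau)^2<\frac{\mu m^2}{C_3},\qquad 10400\,C_5\,r\le N .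
\end{equation}
The first condition gives $\tau\ge\alpha N^2/2$.

\begin{proposition}\label{prop:stage}
Let $1\le j\le K-1$ and let $t$ be a $j$-ready time. Then either stage $j$ runs at all times in $[t,T_0]$, or there is a $(j+1)$-ready time $t'>t+\tau$ such that stage $j$ runs at all times in $[t,t'-1]$.
\end{proposition}

\begin{proof}
Drop the index $j$ from $B,H,M,P,\psi$. Let $\hat I=H_{j-1}s(t)$ and $\sigma=(\hat I_{a_j}+\hat I_{b_j})/(2q)$. By (a), (b) and Lemma~\ref{lem:lower}(c), $0.99\le\sigma\le1$. Split the linear evolution of $Hs(t)$ according to \eqref{eq:jump} into a background and a pulse: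
\[
J(u)=B^uHs(t)=Z(u)+R(u),\qquad Z(u)=B^u\hat I,\qquad R(u)=B^u\,4\sigma(e_{a_j}+e_{b_j}).
\]
Let $u_1$ be the first $u>\tau$ with $J_{a_{j+1}}(u)+J_{b_{j+1}}(u)\le2q$, and $u_1=\infty$ if there is none.

\medskip\noindent\emph{Step 1: upper bounds. The upper bound in \emph{(S1)} and condition \emph{(S3)} hold for all $u$, and $J_2(u)\le q$ whenever $t+u\le T_0$.}

By (c) and (d), $0\le\hat I\le(q+\frac1N)\mathbf 1$, so the same holds for $Z(u)$. By Lemma~\ref{lem:basic}, all entries of $J(u)$ are at most $q+4.1$, and at most $q+2.1$ for $u\ge1$. This gives (S3) for $u\ge1$. For $u=0$ the sum in (S3) is $208\sigma\le2q+8$ if $i=j$, and at most $2q+\frac2N$ if $i<j$.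

For $J_2$, the direct estimate $Z_2\le Z_N-34/N$ would lose the excess of $Z_N$ over $q$; we can do better and isolate this excess, which sits on few cuts. Let $Z'(0)=\min(\hat I,q)$ and $Z''(0)=(\hat I-q)^+$ entrywise, and evolve both with $B$, so that $Z=Z'+Z''$. Both are monotone at $u=0$ because $\hat I$ is, and hence for all $u$.
\begin{itemize}
\item Since $\hat I_k\le\hat I_{a_j}<q$ for $k\le a_j$, the vector $Z''(0)$ is supported on the fewer than $r$ cuts $k>a_j$ and is at most $\frac1N$ there. So $L(Z''(u))\le L(Z''(0))\le\frac r{150N}\le10^{-5}$, and $Z''_2(u)\le160\cdot10^{-5}/N$ by Lemma~\ref{lem:length}.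
\item For $i\le a_j$, in particular for $i<p$, we have $(\partial Z'(0))_i=(\partial\hat I)_i$. So $M^{-1}\partial Z'(0)\ge\lambda(1-\omega)^t\chi$ by (c), and $M^{-1}\partial Z'(u)\ge\lambda(1-\omega)^{t+u}\chi\ge0.9\lambda\chi$ by Lemmas~\ref{lem:P} and \ref{lem:velocity}; this is where $t+u\le T_0$ is used. As $Z'_N(u)\le q$, \eqref{eq:34} gives $Z'_2(u)=Z'_N(u)-\sum_{i\ge3}(\partial Z'(u))_i\le q-\frac{34}N$.
\item $R_2(u)\le160\varepsilon/N$ for all $u$: for $u\le\tau$ by Lemma~\ref{lem:far}, and for $u\ge\tau_1$ by Lemmas~\ref{lem:monotone} and \ref{lem:length}. The two ranges overlap since $\tau_1\le\tau$.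
\end{itemize}
Altogether $J_2(u)\le q-\frac{34}N+\frac{160}N(\frac1{26}+10^{-5})<q$.

\medskip\noindent\emph{Step 2: the waiting time. For $0\le u\le\tau$ we have $J_k(u)>q$ for all $k\ge b_j$.}

At cut $b_j$ the background may sink below $q$, but only at the rate $\sqrt u/m^2$ at which the slow motion of the chain drains it, while the pulse is still of height $1/(r+\sqrt u)$. In detail, $\hat I\ge\psi^{(j-1)}\ge\psi$, so by Lemma~\ref{lem:lower}(b)
\[
Z(u)\ge B^u\psi=\psi+\sum_{u'<u}B^{u'}(B\psi-\psi)=\psi-h_Nv_j\sum_{u'<u}B^{u'}e_N .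
\]
By Lemma~\ref{lem:nash} the entries of the last sum are at most $1+C_1\sum_{1\le u'<u}u'^{-1/2}\le1+2C_1\sqrt u$ for $u\le\tau$, and $h_Nv_j\le200q/m^2$. With Lemma~\ref{lem:lower}(c),
\[
Z_{b_j}(u)\ge q-\frac{q}{m^2}\bigl(10402\,r+200+400C_1\sqrt u\bigr)\ge q-\frac{C_3(r+\sqrt u)}{m^2}.
\]
By Lemma~\ref{lem:source} and the third condition in \eqref{eq:cond}, $J_{b_j}(u)>q$ for $1\le u\le\tau$. For $k>b_j$ the cut $k$ is in no buckled pair, so by \eqref{eq:row} $J_k(u+1)$ is a convex combination of entries $J_{k'}(u)$ with $k'\ge b_j$. The claim holds at $u=0$ by (b), and follows by induction on $u$.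

\medskip\noindent\emph{Step 3: the graph, and items \emph{(a)--(c)}.}

As $a_{j+1}>b_j$, Step 2 gives $J_{a_{j+1}}+J_{b_{j+1}}>2q$ for $u\le\tau$, so this inequality holds for all $u<u_1$. Starting from $u=\tau$, induction with Lemma~\ref{lem:inner} gives $J_k(u)>q$ for $k\ge b_{j+1}$ and $\tau\le u\le u_1$; by Step 2 this holds for all $u\le u_1$. Hence (S4) holds for $u<u_1$. Since $J(0)\ge\hat I\ge\psi$ and $J_N(u)>q$, Lemma~\ref{lem:lower}(b) gives $J(u)\ge\psi$ for $u\le u_1$, and with it the lower bound in (S1). Together with Step 1, (S1)--(S4) hold for all $u<u_1$ with $t+u\le T_0$.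

If $t+u_1>T_0$, Lemma~\ref{lem:structure} shows that stage $j$ runs on $[t,T_0]$. Assume from now on that $t'=t+u_1\le T_0$. Then stage $j$ runs on $[t,t'-1]$, $Hs(t')=J(u_1)$, $t'>t+\tau$, and $J(u_1)$ satisfies items (a) and (b) for $j+1$. For $u\ge\tau_1$ the pulse $R(u)$ is monotone by Lemma~\ref{lem:monotone}, so
\begin{equation}\label{eq:mono}
M^{-1}\partial J(u)\ge M^{-1}\partial Z(u)=P^uM^{-1}\partial\hat I\ge\lambda(1-\omega)^{t+u}\chi\ge0\qquad(u\ge\tau_1).
\end{equation}
At $u=u_1>\tau\ge\tau_1$ this is item (c).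

\medskip\noindent\emph{Step 4: item \emph{(d)}.}

Lemma~\ref{lem:nash} only gives $J_N\le q+C/N$ with a large constant $C$, which is not good enough to restart the induction. But at time $u_1$ the tension is below $q$ at the cut $a_{j+1}$, fewer than $r$ cuts away from $N$, so it suffices to show that the velocities are $O(N^{-2})$ with a constant independent of $\kappa$. For this we run the argument of Lemma~\ref{lem:nash} for the velocities during the second half of the stage.

Let $u_*=\lceil\tau/2\rceil\ge\tau_1$, and let $u_*\le u\le u_1$. Put $\delta(u)=M^{-1}\partial J(u)$. Then $\delta(u)\ge0$ by \eqref{eq:mono}, and $\delta(u+1)=P\delta(u)$. By Lemma~\ref{lem:nash}, $D(u)\le D(u_*)\le C_1(\tau/2)^{-1/2}\le2C_1/(\sqrt\alpha N)$, so $J_N(u)\le q+\frac1N+\frac{2C_1}{\sqrt\alpha N}$. Also $q-\frac{90}N\le J_1\le J_2\le q$ by Steps 3 and 1. Therefore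
\begin{equation}\label{eq:beta}
\sum_{i\ge3}M_i\delta_i=J_N-J_2\le\beta:=\frac{C_4}N,\qquad \delta_1=\frac{J_1}{M_1}\le\frac q{m^2},\qquad \delta_2=\frac{J_2-J_1}{M_2}\le\frac{90/N}{60N}.
\end{equation}
The masses $M_1,M_2$ are too large to be included in the first sum, so we cut these sites off. Let $\theta=2/N^2$ and $f(u)=(\delta(u)-\theta\mathbf 1)^+$. By \eqref{eq:beta}, $f_1=f_2=0$, and $\sum_iM_if_i\le\beta$ because $f\le\delta$. Since $P\ge0$ and $P\mathbf 1\le\mathbf 1$, we have $P\delta-\theta\mathbf 1\le P(\delta-\theta\mathbf 1)\le Pf$, so $0\le f(u+1)\le Pf(u)$. In particular $d(u)=\max f(u)$ is nonincreasing. Let $P^\circ$ be the restriction of $P$ to the sites $3,\dots,N$. It is self-adjoint for $\langle\cdot,\cdot\rangle_M$, and $0\le f(u+1)\le P^\circ f(u)$ on these sites for $u_*\le u<u_1$.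

For $g$ supported on $3,\dots,N$, \eqref{eq:minus} gives $\langle g,(\mathrm{Id}-P^\circ)g\rangle_M\ge0$, and \eqref{eq:plus} with \eqref{eq:masses} gives $\langle g,(\mathrm{Id}+P^\circ)g\rangle_M\ge2\sum_i\frac{w_i}{W_i}M_ig_i^2\ge0.02\,\|g\|_M^2$. So every eigenvalue $\nu$ of $P^\circ$ lies in $[-0.98,1]$ and satisfies $1-\nu^2\ge0.02(1-\nu)$. Expanding $f=f(u)$ in an orthonormal basis of eigenvectors, and using \eqref{eq:minus} and $h_i\ge100$,
\[
\|f(u)\|_M^2-\|f(u+1)\|_M^2\ge\|f\|_M^2-\|P^\circ f\|_M^2\ge0.02\,\langle f,(\mathrm{Id}-P^\circ)f\rangle_M\ge2\sum_{i=2}^{N-1}(f_{i+1}-f_i)^2 .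
\]
Suppose $d=d(u)>0$. Since $M_i\ge304$ for $i\ge3$, we have $d\le\beta$, and at most $\beta/(152d)$ sites have $f_i>d/2$. Walking left from a site where $f=d$, we meet a site $i\ge2$ with $f_i\le d/2$ (at the latest $i=2$) after at most $\beta/(152d)$ steps. By Cauchy--Schwarz the last sum is at least $(d/2)^2\cdot152d/\beta$, so $\|f\|_M^2$ drops by at least $50d^3/\beta$. Moreover $\|f\|_M^2\le d\sum_iM_if_i\le\beta d$.

Let $d_v=d(u_*+v)$ for $1\le v\le U:=u_1-u_*$. If $2v\le U$, the steps $v,\dots,2v-1$ give $50\,v\,d_{2v}^3/\beta\le\beta d_v$. So $d_v\le\beta v^{-1/2}$ implies $d_{2v}\le50^{-1/3}\beta v^{-1/2}\le\beta(2v)^{-1/2}$, and Lemma~\ref{lem:doubling} with $\Lambda=\beta$ gives $d_U\le\sqrt2\,\beta U^{-1/2}$. As $U\ge\tau+1-\frac{\tau+1}2\ge\alpha N^2/4$,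
\[
\max_i\delta_i(u_1)\le\theta+\frac{2\sqrt2\,C_4}{\sqrt\alpha\,N^2}\le\frac{C_5}{N^2}.
\]
By item (b) for $j+1$ we have $J_{a_{j+1}}(u_1)<q$, so the last condition in \eqref{eq:cond} yields
\[
J_N(u_1)=J_{a_{j+1}}(u_1)+\sum_{i>a_{j+1}}M_i\delta_i(u_1)\le q+\frac{10400\,r\,C_5}{N^2}\le q+\frac1N .
\]
This is item (d), and $t'$ is $(j+1)$-ready.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

\subsection*{Choice of the constants}
The numbers $C_1,C_2,C_3,\mu$ are absolute. Choose $\alpha>0$ with $\sqrt\alpha\le\frac1{1000}$ and $4\alpha<3600\,\mu/C_3$. This fixes $C_4$ and $C_5$. Then choose $\kappa>0$ with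
\[
5\kappa\le\sqrt\alpha,\qquad 25\,C_2\kappa^2\le\frac\alpha4,\qquad 5\kappa\cdot10400\,C_5\le1,
\]
and let $N$ be even with $\kappa N\ge4$ and $\alpha N^2\ge1$. Then $K\ge4$ and $r\le4\kappa N+4\le5\kappa N\le\sqrt\alpha N\le N/1000$, which gives \eqref{eq:standing} and \eqref{eq:scales}. Further $\tau_1=C_2r^2\le\alpha N^2/4\le\tau/2$, $(r+\sqrt\tau)^2\le4\alpha N^2<\mu m^2/C_3$ since $m^2=3600N^2$, and $10400\,C_5r\le N$. So \eqref{eq:cond} holds.

\subsection*{The freezing time}
Apply Proposition~\ref{prop:zero} and then Proposition~\ref{prop:stage} for $j=1,2,\dots,K-1$, as long as the second alternative occurs. Either the first alternative occurs at some point, and then at every time in $[0,T_0]$ one of the stages $0,\dots,K-1$ runs; or we obtain times $t_1<\dots<t_K$ with $t_{j+1}>t_j+\tau$, so that $t_K>(K-1)\tau$, and at every time before $t_K$ one of these stages runs. If stage $j$ runs at time $t$, then by \eqref{eq:force} and Lemma~\ref{lem:lower}(c)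
\[
x_1(t+1)-x_1(t)=\frac{I_1(t)}{M_1}\ge\frac{\psi^{(j)}_1}{M_1}>0 .
\]
So the profile moves at every time $t<\min(T_0,(K-1)\tau)$. Since $K-1\ge\kappa N-2\ge\kappa N/2$, its freezing time is at least
\[
\min\bigl(T_0,(K-1)\tau\bigr)\ge\min\Bigl(\frac{Nm^2}{2000}-1,\ \frac{\kappa N}2\cdot\frac{\alpha N^2}2\Bigr)\ge c'N^3
\]
with an absolute constant $c'>0$, and it has at most $320N$ agents. Given a large $n$, let $N$ be the largest even integer with $320N\le n$; then $N>n/320-2\ge n/640$. As $F$ is nondecreasing, $F(n)\ge c'N^3\ge c'\,640^{-3}n^3$. This proves Theorem~\ref{thm:main}. \qed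

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Thesis for the Doctoral Degree of Philosophy},
\texttt{https://gupea.ub.gu.se/\allowbreak bitstream/\allowbreak handle/\allowbreak 2077/\allowbreak 70275/\allowbreak gupea\_2077\_70275\_1.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\end{thebibliography}
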